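
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{More elements can lower the largest frequency\\ in a union-closed family}


\begin{abstract}
For positive integers $n,m$ with $m\le 2^n$ let $g_n(m)$ be the smallest possible frequency of the most
frequent element in a union-closed family of $m$ subsets of $[n]$. It was conjectured that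
$g_n(m)=g_{n+1}(m)$ whenever $n\ge\lceil\log_2 m\rceil$, that is, that additional elements never help. We
show that this is false already for the smallest feasible $n$; for example,
$g_{65538}(m)>g_{65539}(m)$ for $m=2^{65537}+152919$. The drop from the smallest feasible $n$ to a larger
one can be arbitrarily large. The proof compares an explicit construction with a lower bound
for ground sets of size $\lceil\log_2 m\rceil$. The bound combines a Fourier-analytic stability argument
with a sharp counting inequality for downsets.
\end{abstract}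

\section{The question and the answer}

\subsection{The quantity $g_n(m)$}

Let $\mathcal S_n$ be the power set of $[n]=\{1,\dots,n\}$. A family $\mathcal F\subseteq\mathcal S_n$ is
\emph{union-closed} if $T\cup U\in\mathcal F$ for all $T,U\in\mathcal F$. The \emph{frequency} of an element
is the number of members of $\mathcal F$ that contain it. In a union-closed family large sets are easily
produced and small ones are not, so one expects some element to be frequent. How small can the largest
frequency be if the number $m$ of sets is prescribed? In \cite{source} this minimum is written as the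
integer program
\begin{align*}
g_n(m):=\min\ & \sum_{S\in\mathcal S_n:\,1\in S}x_S\\
\text{s.t. }\ & x_U+x_T\le 1+x_S && \forall\ T\cup U=S\in\mathcal S_n,\\
& \sum_{S\in\mathcal S_n}x_S=m,\\
& \sum_{S\in\mathcal S_n:\,i\in S}x_S-\sum_{S\in\mathcal S_n:\,j\in S}x_S\ge 0 && \forall\ 1\le i<j\le n,\\
& x_S\in\{0,1\} && \forall\ S\in\mathcal S_n .
\end{align*}
Here $x$ is the indicator of $\mathcal F$, the first constraint says that $\mathcal F$ is union-closed, and
the third orders the elements by frequency, which costs nothing, as elements may be renamed. Thus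
$g_n(m)$ is the minimum, over all union-closed $\mathcal F\subseteq\mathcal S_n$ with $|\mathcal F|=m$, of
the largest frequency.

Three remarks are immediate. First, removing an inclusion-minimal member $M$ from a union-closed family
leaves it union-closed, because $A\cup B=M$ with $A,B\ne M$ would make $A$ a smaller member. Starting from
$\mathcal S_n$, we see that the program is feasible exactly when $m\le2^n$, i.e.\ when
$n\ge\lceil\log_2m\rceil$. Second, for the same reason, $g_n(m-1)\le g_n(m)$ if $2\le m\le2^n$. Third,
$g_{n+1}(m)\le g_n(m)$, since an optimal family on $[n]$ is also a family on $[n+1]$ in which the new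
element is never used. So the only question about the dependence on $n$ is whether additional elements
ever help.

\begin{conjecture}[\cite{source}]\label{conj}
$g_n(m)=g_{n+1}(m)$ for all positive integers $m,n$ with $n\ge\lceil\log_2m\rceil$.
\end{conjecture}

The first values support it: $g_n(1)=0$, $g_n(2)=1$ and $g_n(3)=g_n(4)=2$ for every feasible $n$. For
$m=3$, two of the three sets, say $A\ne B$, are nonempty. If $A\cup B\notin\{A,B\}$, an element of $A$ lies
in $A$ and $A\cup B$; otherwise one of $A,B$ contains the other and they share an element. So some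
frequency is at least $2$, and $\{\emptyset,\{1\},\{1,2\}\}$ attains this. For $m=4$ use
$g_n(4)\ge g_n(3)$ and the power set of $[2]$. One might also argue as follows. If $m$ is near $2^b$, the
natural family is the power set of $[b]$, in which every frequency is one half of the number of sets. A
further element may be left unused, or glued to an old element so that the two always occur together;
neither changes the largest frequency. It is tempting to conclude that new elements are useless.

\begin{theorem}\label{thm:disproof}
Conjecture~\ref{conj} is false, already for the smallest feasible $n$. Let $q\ge21845$ be an integer,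
$b=3q+2$ and $m=2^b+7q+4$. Then $\lceil\log_2m\rceil=b+1$ and $g_{b+1}(m)>g_{b+2}(m)$. For example,
$m=2^{65537}+152919$ has $g_{65538}(m)>g_{65539}(m)$.
\end{theorem}

\subsection{Prices: why a further element can pay}\label{sec:prices}

It is convenient to count sets that \emph{avoid} an element. Let $\mathrm{av}_{\mathcal F}(x)$ be the
number of members of $\mathcal F$ not containing $x$. Then
\begin{equation}\label{eq:av}
\begin{aligned}
g_n(m)\le m-h\iff{}&\text{some union-closed }\mathcal F\subseteq\mathcal S_n\text{ with }|\mathcal F|=m\\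
&\text{has }\mathrm{av}_{\mathcal F}(x)\ge h\text{ for all }x\in[n].
\end{aligned}
\end{equation}
Let $m=2^b+r$ with $r\ge 1$ tiny compared with $2^b$. In the power set of $[b]$ every element is avoided by
$2^{b-1}$ sets. We look for a family in which every element has at least $2^{b-1}+\delta$ avoiders, and ask
how few extra sets $r$ this costs. By \eqref{eq:av} such a family in $\mathcal S_n$ exists if and only if
$g_n(2^b+r)\le 2^{b-1}+r-\delta$.

To make room for extra sets, replace some elements $c$ of $[b]$ by \emph{twins} $c,c'$ that occur together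
in all the $2^b$ old sets. The extra sets are those that contain exactly one twin of one pair. If an extra
set omits a set $Z$ of ordinary (not twinned) elements, then unions with old sets produce, for the same
twin, extra sets that omit any given subset of $Z$. So the sets omitted form a downset for each twin, and
every ordinary element must lie in at least $\delta$ of the omitted sets in total. Suppose
$\delta=2^{w-1}$, divide the ordinary elements into blocks of size $w$, and let the omitted sets be all
subsets of blocks. Then every ordinary element is omitted $2^{w-1}=\delta$ times, and each block costs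
$2^w-1$ nonempty omitted sets. This is a price of $\frac{2^w-1}w$ per ordinary element.

A twin pair, on the other hand, costs only two sets: one extra set with empty omission containing only $c$
of the pair, and one containing only $c'$. The element $c$ gets its additional avoiders for free, from all
extra sets that contain $c'$ instead of $c$. So with $p$ pairs the total cost is about
\[
2p+\frac{2^w-1}w\,(b-p).
\]
The prices $\frac{2^w-1}w$ are $1,\frac32,\frac73,\dots$ for $w=1,2,3,\dots$, so for every $w\ge3$ turning
an ordinary element into a twin pair saves sets. But $p$ pairs need $b+p$ elements, and the smallest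
feasible ground set, of size $b+1$, has room for only one pair.

The two theorems below make this precise. The lower bound holds for all integers $\delta\ge1$, with the
price of an ordinary element replaced by
\begin{equation}\label{eq:Omega}
\Omega(d):=\int_0^1d^{\log_2(1+y)}\,dy=\frac{2d-1}{\log_2(2d)}\qquad(d\ge1\text{ real}),
\qquad \Omega(2^{w-1})=\frac{2^w-1}w .
\end{equation}
(Substitute $z=\log_2(1+y)$; the integral becomes $\ln2\int_0^1(2d)^z\,dz$.) The integral in
\eqref{eq:Omega} shows that $\Omega$ is strictly increasing.

\begin{theorem}[construction]\label{thm:construction}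
Let $w,p\ge1$ and $q\ge2p$ be integers, $b=wq+p$ and $r=2p+(2^w-1)q$. Then
\[
g_{b+p}(2^b+r)\le2^{b-1}+r-2^{w-1}.
\]
\end{theorem}

\begin{theorem}[lower bound for the smallest $n$]\label{thm:lower}
For every integer $\delta\ge1$ there is $b_0(\delta)$ such that the following holds for all $b\ge b_0(\delta)$
and $r\ge1$. If a union-closed $\mathcal F\subseteq\mathcal S_{b+1}$ with $|\mathcal F|=2^b+r$ satisfies
$\mathrm{av}_{\mathcal F}(x)\ge2^{b-1}+\delta$ for all $x\in[b+1]$, then
\[
r\ge2+\Omega(\delta)(b-1).
\]
One may take $b_0(4)=2^{16}$.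
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:disproof} from Theorems~\ref{thm:construction}
and~\ref{thm:lower}]
Let $r=7q+4$. Since $0<r\le2^b$, we have $\lceil\log_2m\rceil=b+1$. Theorem~\ref{thm:construction} with
$w=3$, $p=2$ gives $g_{b+2}(m)\le2^{b-1}+r-4$. If also $g_{b+1}(m)\le2^{b-1}+r-4$, then by \eqref{eq:av} some
union-closed family of $m$ sets in $\mathcal S_{b+1}$ has all avoidance numbers at least $2^{b-1}+4$. As
$b\ge3\cdot21845+2=65537>2^{16}$, Theorem~\ref{thm:lower} gives
$r\ge2+\frac73(3q+1)=7q+4+\frac13>r$, a contradiction. So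
$g_{b+1}(m)>2^{b-1}+r-4\ge g_{b+2}(m)$. The example is $q=21845$.
\end{proof}

The hypothesis $\mathcal F\subseteq\mathcal S_{b+1}$ of Theorem~\ref{thm:lower} is essential: the families
just used in $\mathcal S_{b+2}$ violate its conclusion by $\frac13$. Section~\ref{sec:construction} proves
Theorem~\ref{thm:construction}. Section~\ref{sec:downsets} proves that an ordinary element costs at least
$\Omega(\delta)$. Section~\ref{sec:stability} shows that a family as in Theorem~\ref{thm:lower} with
small $r$ is nearly a power set with at most one twin pair, and Section~\ref{sec:lower} deals with the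
imperfections. Section~\ref{sec:further} contains a sharp threshold and an unbounded gap.

\section{The construction}\label{sec:construction}

\begin{example}[$w=p=1$, $q=2$]
Here $b=3$. Let the ground set be $\{1,2,c,c'\}$ with twins $c,c'$. Take the eight old sets, namely $S$ and
$S\cup\{c,c'\}$ for $S\subseteq\{1,2\}$, and the four extra sets
\[
\{1,2,c\},\quad\{2,c\},\qquad\{1,2,c'\},\quad\{1,c'\}.
\]
The extra sets with $c$ omit $\emptyset$ and $\{1\}$; those with $c'$ omit $\emptyset$ and $\{2\}$. The
family is union-closed. For instance $\{2,c\}\cup\{1\}=\{1,2,c\}$ is extra,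
$\{2,c\}\cup\{c,c'\}=\{2,c,c'\}$ is old, and $\{2,c\}\cup\{1,c'\}$ is the whole ground set, which is old;
it is the whole ground set because no element is omitted by both types. Each element is avoided by four
old sets; in addition $1$ and $2$ are avoided by one extra set each, and $c,c'$ by two each. So all
avoidance numbers are at least $5$, and the largest frequency among the $12$ sets is
$7=2^{b-1}+r-2^{w-1}$ with $r=4$.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:construction}]
Let $C=\{c_1,\dots,c_p\}\subseteq[b]$ and partition $[b]\setminus C$ into $w$-sets $V_1,\dots,V_q$. The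
ground set is $E=[b]\cup\{c_1',\dots,c_p'\}$, of size $b+p$. The old sets are
\[
\varphi(S)=S\cup\{c_i':c_i\in S\}\qquad(S\subseteq[b]).
\]
There are $2p$ \emph{types} $c_1,c_1',\dots,c_p,c_p'$. Assign each block $V_a$ to one type so that every
type receives at least one block; this is where $q\ge2p$ is used. For a type $\tau\in\{c_i,c_i'\}$ let
$\mathcal Z_\tau$ consist of $\emptyset$ and all subsets of the blocks assigned to $\tau$, and put
\[
X_\tau(Z)=\varphi\bigl([b]\setminus(\{c_i\}\cup Z)\bigr)\cup\{\tau\}\qquad(Z\in\mathcal Z_\tau).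
\]
So $X_\tau(Z)$ omits exactly $Z$ and the twin of $\tau$. Let $\mathcal F$ consist of all $\varphi(S)$ and all
$X_\tau(Z)$.

\emph{Size.} The set $X_\tau(Z)$ contains exactly one of $c_i,c_i'$, namely $\tau$, and both elements of
every other pair, whereas $\varphi(S)$ splits no pair. Moreover $X_\tau(Z)$ determines $\tau$ and $Z$.
Hence all these sets are distinct. A type with $a$ blocks has $|\mathcal Z_\tau|=1+a(2^w-1)$, so
$|\mathcal F|=2^b+2p+(2^w-1)q=2^b+r$.

\emph{Closure.} Each $\mathcal Z_\tau$ is closed under taking subsets and hence under intersection, and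
$Z\cap Z'=\emptyset$ if $Z\in\mathcal Z_\tau$, $Z'\in\mathcal Z_{\tau'}$ with $\tau\ne\tau'$. With
$\tau\in\{c_i,c_i'\}$ we have:
\begin{itemize}
\item $\varphi(S)\cup\varphi(T)=\varphi(S\cup T)$;
\item $X_\tau(Z)\cup\varphi(T)=X_\tau(Z\setminus T)$ if $c_i\notin T$;
\item $X_\tau(Z)\cup\varphi(T)=\varphi([b]\setminus(Z\setminus T))$ if $c_i\in T$;
\item $X_\tau(Z)\cup X_\tau(Z')=X_\tau(Z\cap Z')$;
\item $X_\tau(Z)\cup X_{\tau'}(Z')=E=\varphi([b])$ if $\tau\ne\tau'$. Indeed $Z\cap Z'=\emptyset$. If
$\tau,\tau'$ are twins, the two sets supply $c_i$ and $c_i'$; if they come from different pairs, each set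
contains both elements of the pair that the other one splits.
\end{itemize}
All results lie in $\mathcal F$.

\emph{Avoidance.} Every element of $E$ is avoided by $2^{b-1}$ old sets. An element $v\in V_a$, with $V_a$
assigned to $\tau$, is also avoided by the $2^{w-1}$ sets $X_\tau(Z)$ with $v\in Z\subseteq V_a$. The element
$c_i$ is also avoided by all sets of type $c_i'$, and there are $|\mathcal Z_{c_i'}|\ge2^w$ of them because
this type has a block; symmetrically for $c_i'$. So every avoidance number is at least $2^{b-1}+2^{w-1}$,
and \eqref{eq:av} gives the claim.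
\end{proof}

\section{The price of an element in downsets}\label{sec:downsets}

A \emph{downset} is a family of finite sets that contains every subset of each of its members. The
following lemma says how many sets are needed if downsets are to cover every element $d$ times.

\begin{lemma}\label{lem:cover}
Let $\mathcal A_1,\dots,\mathcal A_h$, $h\ge1$, be nonempty downsets of subsets of a finite set $U$, and let
$d\ge1$ be real. If every $x\in U$ belongs to at least $d$ members of these families in total (counted over
all $i$), then
\[
\sum_{i=1}^h|\mathcal A_i|\ge h+\Omega(d)\,|U|.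
\]
\end{lemma}

Equality occurs for $h=1$, $d=2^{w-1}$ and $\mathcal A_1$ the family of all subsets of the blocks of a
partition of $U$ into $w$-sets. For example, $w=2$ uses three nonempty sets per two elements, and
$\Omega(2)=\frac32$.

To prove the lemma, share each nonempty member $X$ equally among its elements, so that $x\in X$ pays
$1/|X|$. The sets $X\ni x$ of one downset become, after deletion of $x$, a downset $L$ (the \emph{link} of
$x$), and for them $x$ pays $\sum_{G\in L}\frac1{|G|+1}$. We need to bound this below in terms of $|L|$.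

\begin{lemma}\label{lem:omega}
For a finite downset $L$ put $\omega(L)=\sum_{G\in L}\frac1{|G|+1}$. If $L_1,\dots,L_a$, $a\ge1$, are
nonempty finite downsets with $\sum_i|L_i|=d$, then $\sum_i\omega(L_i)\ge\Omega(d)$.
\end{lemma}

\begin{proof}
Since $\frac1{g+1}=\int_0^1y^g\,dy$, we have $\omega(L)=\int_0^1P_y(L)\,dy$ with
$P_y(L)=\sum_{G\in L}y^{|G|}$. If $L$ is the power set of an $a$-set, then $P_y(L)=(1+y)^a=|L|^{\log_2(1+y)}$.
We claim that power sets are the worst case: for $y\in(0,1)$ and $\beta=\log_2(1+y)\in(0,1)$,
\begin{equation}\label{eq:Py}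
P_y(L)\ge|L|^\beta\qquad\text{for every nonempty finite downset }L.
\end{equation}

We use induction on the size of the ground set. The case $L=\{\emptyset\}$ is trivial. For a ground element
$x$ let $L^0=\{G\in L:x\notin G\}$ and $L^1=\{G\setminus\{x\}:x\in G\in L\}$. Both are downsets,
$L^1\subseteq L^0$ because $L$ is a downset, and $\emptyset\in L^0$. By induction (and trivially for $L^1$ if
it is empty)
\[
P_y(L)=P_y(L^0)+y\,P_y(L^1)\ge|L^0|^\beta+y\,|L^1|^\beta.
\]
As $|L|=|L^0|+|L^1|$, we need, with $\tau=|L^1|/|L^0|\in[0,1]$, that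
$\phi(\tau):=1+y\tau^\beta-(1+\tau)^\beta\ge0$. We have $\phi(0)=0$ and $\phi(1)=1+y-2^\beta=0$, and for
$\tau>0$
\[
\phi'(\tau)=\beta\tau^{\beta-1}\Bigl[y-\bigl(1+\tfrac1\tau\bigr)^{\beta-1}\Bigr].
\]
Since $\beta-1<0$, the bracket is decreasing in $\tau$, and it tends to $y>0$ as $\tau\to0$. So $\phi$ first
increases and then possibly decreases on $[0,1]$; as it vanishes at both ends, $\phi\ge0$. This proves
\eqref{eq:Py}.

Finally, $\beta\le1$ gives $\sum_i|L_i|^\beta\ge\bigl(\sum_i|L_i|\bigr)^\beta=d^\beta$, hence
\[
\sum_i\omega(L_i)\ge\int_0^1\sum_i|L_i|^{\log_2(1+y)}\,dy\ge\int_0^1d^{\log_2(1+y)}\,dy=\Omega(d).\qedhere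
\]
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:cover}]
The $h$ empty sets contribute $h$. For $x\in U$ let
$L_i(x)=\{X\setminus\{x\}:x\in X\in\mathcal A_i\}$. These are downsets, some possibly empty, of total size at
least $d$. Writing $1=\sum_{x\in X}\frac1{|X|}$ for every nonempty $X$,
\[
\sum_i|\mathcal A_i|=h+\sum_{x\in U}\sum_i\sum_{G\in L_i(x)}\frac1{|G|+1}\ge h+\sum_{x\in U}\Omega(d),
\]
by Lemma~\ref{lem:omega} applied to the nonempty $L_i(x)$ and by the monotonicity of $\Omega$.
\end{proof}

\paragraph{The model case of Theorem~\ref{thm:lower}.} Suppose that $\mathcal F\subseteq\mathcal S_{b+1}$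
contains a perfect power set with one twin pair: for two elements $j,l$ and $U=[b+1]\setminus\{j,l\}$, all
$S$ and all $S\cup\{j,l\}$ with $S\subseteq U$ belong to $\mathcal F$. These are $2^b$ sets, so the
remaining $r$ members contain exactly one of $j,l$. Let $\mathcal B_1$ and $\mathcal B_2$ be the families of
sets $U\setminus S$ with $S\cup\{j\}\in\mathcal F$, resp.\ $S\cup\{l\}\in\mathcal F$. Taking unions with
sets $T\subseteq U$ shows that $\mathcal B_1,\mathcal B_2$ are downsets. An element $x\in U$ has $2^{b-1}$
avoiders among the first $2^b$ sets, so it must lie in at least $\delta$ members of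
$\mathcal B_1,\mathcal B_2$ in total; and $l$, resp.\ $j$, needs $|\mathcal B_1|\ge\delta$, resp.\
$|\mathcal B_2|\ge\delta$. In particular both downsets are nonempty, and Lemma~\ref{lem:cover} with $h=2$
gives $r=|\mathcal B_1|+|\mathcal B_2|\ge2+\Omega(\delta)(b-1)$, as claimed. The rest of the proof shows
that nothing cheaper exists.

\section{Stability: families slightly larger than half the cube}\label{sec:stability}

Let $k=b+1$ and $N=2^b=2^{k-1}$. A family as in Theorem~\ref{thm:lower} with small $r$ contains slightly more
than half of all subsets of $[k]$, and all its frequencies are hardly above one half of its size. Two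
union-closed families with exactly $N$ members and no frequency above $N/2$ are the power set of $[k-1]$,
with the element $k$ unused, and the family of all sets that contain both or neither of $j,l$. We show that
$\mathcal F$ must be close to one of them, up to renaming.

\begin{lemma}[structure]\label{lem:structure}
Let $k\ge100$, $N=2^{k-1}$, $r\ge1$, and suppose $\varepsilon:=2kr/N\le k^{-8}$. Let
$\mathcal F\subseteq\mathcal S_k$ be union-closed with $|\mathcal F|=N+r$ and
$\mathrm{av}_{\mathcal F}(x)\ge N/2$ for all $x\in[k]$. Put $L=16kr$. After renaming elements, one of the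
following holds.
\begin{itemize}
\item[(A)] At most $L$ members of $\mathcal F$ contain $k$, and at most $L$ subsets of $[k-1]$ are not in
$\mathcal F$.
\item[(B)] There are $j\ne l$ such that, with $U=[k]\setminus\{j,l\}$, for all but at most $L$ sets
$S\subseteq U$ we have $S,\,S\cup\{j,l\}\in\mathcal F$ and $S\cup\{j\},\,S\cup\{l\}\notin\mathcal F$.
\end{itemize}
\end{lemma}

The rest of this section proves the lemma. An edge count, translated into Fourier coefficients, shows that
the indicator of $\mathcal F$ has almost all its weight on a single coefficient of level $1$ or on level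
$2$. The first outcome gives (A). In the second, the integrality of second differences and
union-closure give (B).

We use elementary Fourier analysis. For a finite set $I$ and $T\subseteq I$ let
$\chi_T(S)=(-1)^{|S\cap T|}$ for $S\subseteq I$. Every real function $f$ on the subsets of $I$ has a unique
expansion $f=\sum_{T\subseteq I}\hat f(T)\chi_T$, with $\hat f(T)=2^{-|I|}\sum_Sf(S)\chi_T(S)$. Parseval's
identity says that the mean of $f^2$ is $\sum_T\hat f(T)^2$. In particular $f$ has mean
$\hat f(\emptyset)$ and variance $\sum_{T\ne\emptyset}\hat f(T)^2$. We call $\sum_{|T|=a}\hat f(T)^2$ the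
\emph{weight} on level $a$. We write $S\cup i$, $S\cup jl$, $S\setminus i$ for $S\cup\{i\}$,
$S\cup\{j,l\}$, $S\setminus\{i\}$.

Let $\mathcal R=\mathcal S_k\setminus\mathcal F$, so $|\mathcal R|=N-r$ and in particular $r\le N$. Let
$G=1$ on $\mathcal F$ and $G=-1$ on $\mathcal R$.

\subsection{An edge count}

For $i\in[k]$ let $f_i$ be the frequency of $i$ and $e_i=2f_i-|\mathcal F|$. As
$f_i=|\mathcal F|-\mathrm{av}_{\mathcal F}(i)\le N/2+r$, we have $e_i\le r$. Let
\[
a_i=\#\{S\not\ni i:S\in\mathcal F,\ S\cup i\in\mathcal R\},\qquad
b_i=\#\{S\not\ni i:S\in\mathcal R,\ S\cup i\in\mathcal F\}.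
\]
Pairing $S$ with $S\cup i$ gives $e_i=f_i-(|\mathcal F|-f_i)=b_i-a_i$. Union-closure enters as follows. The
number $a_i$ counts the sets $S\in\mathcal R$ with $i\in S$ and $S\setminus i\in\mathcal F$. If
$S\in\mathcal R$ were counted in this way for two different elements $i,j$, then
$S=(S\setminus i)\cup(S\setminus j)\in\mathcal F$, a contradiction. So every $S\in\mathcal R$ is
counted at most once in $\sum_ia_i$, and
\begin{equation}\label{eq:sumai}
\sum_ia_i\le|\mathcal R|=N-r.
\end{equation}

Translate this into Fourier coefficients. We have $\hat G(\emptyset)=(|\mathcal F|-|\mathcal R|)/2^k=r/N$.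
The sum of $G$ over the sets containing $i$ is $2f_i-N$, and over the sets avoiding $i$ it is
$2(N+r-f_i)-N$, so
\[
c_i:=\hat G(\{i\})=\frac{2N+2r-4f_i}{2N}=-\frac{e_i}N .
\]
For $S\not\ni i$,
\[
\tfrac12\bigl(G(S)-G(S\cup i)\bigr)=\sum_{T\ni i}\hat G(T)\chi_{T\setminus i}(S).
\]
The left side is $\pm1$ for the $a_i+b_i$ sets counted above and $0$ for the others, so Parseval on the
subsets of $[k]\setminus i$ gives $\sum_{T\ni i}\hat G(T)^2=(a_i+b_i)/N=(2a_i+e_i)/N$. Summing over $i$ and
using \eqref{eq:sumai},
\[
\sum_T|T|\,\hat G(T)^2=\frac1N\sum_i(2a_i+e_i)\le2-\frac{2r}N-\sum_ic_i .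
\]
Subtract $2\sum_T\hat G(T)^2=2$. With $H:=\sum_{|T|\ge3}(|T|-2)\hat G(T)^2$ we obtain
\begin{equation}\label{eq:key}
H+\sum_i(c_i-c_i^2)\le\frac{2r^2}{N^2}-\frac{2r}N\le0 .
\end{equation}

What this says is clearest if one imagines $r=0$. Then $c_i\ge0$ for all $i$, and
\eqref{eq:key} forces $H=0$ and $c_i\in\{0,1\}$. If some $c_i=1$, then $G=\chi_{\{i\}}$ by Parseval, and
$\mathcal F$ consists of all sets avoiding $i$. Otherwise all weight of $G$ is on level~$2$, and
union-closure will yield $G=\chi_{\{j,l\}}$. These are the two families mentioned above. For the actual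
$r$ we need a robust version.

We have $-r/N\le c_i\le1$. In \eqref{eq:key}, terms with $c_i\ge0$ are nonnegative, and terms with $c_i<0$
are at least $-\frac rN-\frac{r^2}{N^2}\ge-\frac{2r}N$, so they sum to at least $-2kr/N=-\varepsilon$. Hence
$H\le\varepsilon$, and $c_i(1-c_i)\le\varepsilon$ whenever $c_i\ge0$. In the latter case $c_i\le2\varepsilon$
or $1-c_i\le2\varepsilon$, according to whether $c_i\le\frac12$ or not. Negative $c_i$ satisfy
$|c_i|\le r/N\le\varepsilon$. So for every $i$
\begin{equation}\label{eq:dichotomy}
|c_i|\le2\varepsilon\quad\text{or}\quad c_i\ge1-2\varepsilon .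
\end{equation}

\subsection{Some $c_i$ is near 1}

Rename so that $c_k\ge1-2\varepsilon$. Then $f_k=\frac12(N+r-Nc_k)\le\frac r2+\varepsilon N=\frac r2+2kr\le L$.
The number of subsets of $[k-1]$ not in $\mathcal F$ is $N-(N+r-f_k)=f_k-r\le L$. This is (A).

\subsection{All $c_i$ are near 0}

By \eqref{eq:dichotomy}, in the remaining case $|c_i|\le2\varepsilon$ for all $i$. The weight on levels at
least $3$ is at most $H\le\varepsilon$, and $\hat G(\emptyset)=r/N\le\varepsilon$. So the weight $W_2$ on
level $2$ satisfies
\begin{equation}\label{eq:W2}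
1\ge W_2\ge1-\varepsilon-\varepsilon^2-4k\varepsilon^2\ge1-2\varepsilon .
\end{equation}
To exploit this, consider second differences: they isolate single level-$2$
coefficients up to a small error, and they take only five values. For $j\ne l$ and
$S\subseteq[k]\setminus\{j,l\}$ put
\[
D_{jl}(S)=\tfrac14\bigl[G(S)-G(S\cup j)-G(S\cup l)+G(S\cup jl)\bigr]
=\sum_{T\supseteq\{j,l\}}\hat G(T)\,\chi_{T\setminus\{j,l\}}(S)\in\{0,\pm\tfrac12,\pm1\}.
\]
As a function of $S$ it has mean $\gamma_{jl}:=\hat G(\{j,l\})$, and its variance is at most
$H\le\varepsilon$, since only sets $T$ of size at least $3$ contribute. Let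
$v_{jl}\in\{0,\pm\frac12,\pm1\}$ be a value nearest to $\gamma_{jl}$. Always
$|D_{jl}-\gamma_{jl}|\ge|v_{jl}-\gamma_{jl}|$, so $|v_{jl}-\gamma_{jl}|\le\sqrt\varepsilon$. Call $S$
\emph{exceptional} for $\{j,l\}$ if $D_{jl}(S)\ne v_{jl}$. For exceptional $S$ we have
$\frac12\le|D_{jl}(S)-v_{jl}|\le|D_{jl}(S)-\gamma_{jl}|+|\gamma_{jl}-v_{jl}|\le2|D_{jl}(S)-\gamma_{jl}|$, so
$|D_{jl}(S)-\gamma_{jl}|\ge\frac14$. By the bound on the variance,
the number of exceptional $S$ is at most $16\varepsilon2^{k-2}=16kr=L$.

If $v_{jl}=0$, then $\gamma_{jl}^2\le\varepsilon$. If $v_{jl}\ne0$, then $\gamma_{jl}^2\ge\frac1{16}$, so there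
are at most $16$ such pairs, and for each $|\gamma_{jl}^2-v_{jl}^2|\le2|\gamma_{jl}-v_{jl}|\le2\sqrt\varepsilon$.
With \eqref{eq:W2},
\[
\Bigl|\sum_{\{j,l\}}v_{jl}^2-1\Bigr|\le32\sqrt\varepsilon+k^2\varepsilon+2\varepsilon<\tfrac14,
\]
because $\varepsilon\le k^{-8}$ and $k\ge100$. As $\sum v_{jl}^2$ is a multiple of $\frac14$, it equals $1$.
So either
\begin{itemize}
\item[(B1)] exactly one pair has $|v_{jl}|=1$ and all other $v$ are $0$, or
\item[(B2)] exactly four pairs have $|v_{jl}|=\frac12$ and all other $v$ are $0$.
\end{itemize}

\emph{Case (B2) is impossible.} The $\pm1$-valued function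
$\frac12(\chi_{\{1,2\}}+\chi_{\{2,3\}}+\chi_{\{3,4\}}-\chi_{\{1,4\}})$
does have this shape, so union-closure must be used again. We do so on a small subcube without exceptional
sets. Let $V$ be the union of the four pairs; $|V|\le8$.
At most $28L=448kr$ sets are exceptional for some pair inside $V$. Since $kr=\varepsilon2^{k-2}$, this number
is $448\cdot64\,\varepsilon\,2^{k-8}<2^{k-8}\le2^{k-|V|}$. So there is $Y\subseteq[k]\setminus V$ such that no
set $S$ with $S\setminus V=Y$ is exceptional for any pair inside $V$. Let $G_Y(T)=G(Y\cup T)$ for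
$T\subseteq V$. For each pair $\{j,l\}\subseteq V$, the second difference of $G_Y$ is the constant $v_{jl}$.
By its expansion, $\hat G_Y$ vanishes on all sets strictly containing $\{j,l\}$, and
$\hat G_Y(\{j,l\})=v_{jl}$. So $\hat G_Y$
vanishes on all sets of size at least $3$. As $\sum v_{jl}^2=1$ over the pairs inside $V$, Parseval leaves
nothing for levels $0$ and $1$, and
\[
G_Y=\sum_{\{j,l\}\subseteq V}v_{jl}\,\chi_{\{j,l\}} .
\]
Hence $G_Y$ has mean $0$ and $G_Y(V\setminus T)=G_Y(T)$. So the family
$\mathcal F_Y=\{T\subseteq V:Y\cup T\in\mathcal F\}$ is union-closed, closed under complement in $V$, and has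
$2^{|V|-1}>0$ members. It is thus a Boolean subalgebra of the power set of $V$; such an algebra consists
of all unions of classes of a partition of $V$ and has $2^a$ members if there are $a$ classes (atoms). Here
$a=|V|-1$, so one atom is a pair $\{j,l\}$ and the others are singletons. This means that $T\in\mathcal F_Y$
if and only if $T$ contains both or neither of $j,l$, i.e.\ $G_Y=\chi_{\{j,l\}}$. Then $v_{jl}=1$, which is
excluded in (B2).

\emph{Case (B1).} Let $|v_{jl}|=1$. Non-exceptional sets $S$ exist, because
$L=16\varepsilon2^{k-2}<2^{k-2}$. If $v_{jl}=-1$, such an $S$ has $S\cup j,S\cup l\in\mathcal F$ but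
$S\cup jl\notin\mathcal F$, a contradiction. So $v_{jl}=1$, and every non-exceptional $S$ has
$S,S\cup jl\in\mathcal F$ and $S\cup j,S\cup l\notin\mathcal F$. This is (B), and
Lemma~\ref{lem:structure} is proved. \qed

\section{Proof of the lower bound}\label{sec:lower}

Fix $\delta\ge1$, let $\mathcal F$ be as in Theorem~\ref{thm:lower}, and suppose for contradiction that
\begin{equation}\label{eq:contra}
r<2+\Omega(\delta)(b-1).
\end{equation}
We may assume $\emptyset\in\mathcal F$. Otherwise replace an inclusion-minimal member $M$ by $\emptyset$: the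
family stays union-closed, since $M$ is not a union of other members, and no avoidance number decreases,
since $\emptyset$ avoids everything.

Let $k=b+1$, $N=2^b$, $\varepsilon=2kr/N$, $L=16kr$. By \eqref{eq:contra}, $r=O_\delta(b)$. So if $b$ is large
in terms of $\delta$, then $k\ge100$ and $\varepsilon\le k^{-8}$, and Lemma~\ref{lem:structure} applies. For
$\delta=4$ it applies whenever $k\ge100$. Indeed $r<2+\frac73(b-1)<\frac73b$, so
$\varepsilon\le5k^2/2^{k-1}$, and $5k^{10}\le2^{k-1}$ holds at $k=100$ (where $5\cdot10^{20}<2^{99}$) and then for all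
larger $k$, because $(1+\frac1k)^{10}\le1.01^{10}<2$.

\subsection{Defects and extras}

We treat the outcomes (A) and (B) together. \emph{In case (B)} let $U=[k]\setminus\{j,l\}$,
$u:=|U|=b-1$, and
\begin{align*}
\mathcal D_0&=\{S\subseteq U:S\notin\mathcal F\}, & \mathcal D_2&=\{S\subseteq U:S\cup jl\notin\mathcal F\},\\
\mathcal B_1&=\{U\setminus S:S\subseteq U,\ S\cup j\in\mathcal F\}, &
\mathcal B_2&=\{U\setminus S:S\subseteq U,\ S\cup l\in\mathcal F\}.
\end{align*}
\emph{In case (A)} let $U=[b]$, $u:=|U|=b$, $\mathcal D_0=\{S\subseteq U:S\notin\mathcal F\}$,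
$\mathcal B_1=\{U\setminus S:S\subseteq U,\ S\cup k\in\mathcal F\}$ and $\mathcal D_2=\mathcal B_2=\emptyset$.

So the $\mathcal D$'s collect the defects of the (nearly perfect) power set, and the $\mathcal B$'s collect,
by their complements, the extra sets. Each of the four families has at most $L$ members. Let
$s=|\mathcal D_0|+|\mathcal D_2|$ be the number of defects. In the model case of
Section~\ref{sec:downsets} there were none. A priori $s$ might be of order $b^2$, and defects
destroy the downset property. What saves us is that a defect is expensive: we shall see that defects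
are small sets, so each defect deprives almost every element of an avoider, and together they raise the
demand at almost every element from $\delta$ to $\delta+s$.

\emph{Counting.} The size of $\mathcal F$ is $2^b-s+|\mathcal B_1|+|\mathcal B_2|$, so
\begin{equation}\label{eq:Bsize}
|\mathcal B_1|+|\mathcal B_2|=r+s .
\end{equation}
Let $\deg_{\mathcal A}(x)$ be the number of members of $\mathcal A$ containing $x$. For $x\in U$, a perfect
power set would provide $2^{b-1}$ avoiders; a defect $S$ destroys one if $x\notin S$, and an extra set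
avoids $x$ if its complement in $U$ contains $x$. So
$2^{b-1}-s+\deg_{\mathcal D_0}(x)+\deg_{\mathcal D_2}(x)+\deg_{\mathcal B_1}(x)+\deg_{\mathcal B_2}(x)
\ge2^{b-1}+\delta$, i.e.
\begin{equation}\label{eq:deg}
\deg_{\mathcal B_1}(x)+\deg_{\mathcal B_2}(x)\ge\delta+s-\deg_{\mathcal D_0}(x)-\deg_{\mathcal D_2}(x)
\qquad(x\in U).
\end{equation}
In case (B), the avoiders of $j$ number $2^{b-1}-|\mathcal D_0|+|\mathcal B_2|$, and those of $l$ number
$2^{b-1}-|\mathcal D_0|+|\mathcal B_1|$, so $|\mathcal B_1|,|\mathcal B_2|\ge\delta+|\mathcal D_0|>0$. In case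
(A), $|\mathcal B_1|=r+s>0$.

\emph{Closure.} If $X\in\mathcal B_i$, $T\subseteq U$ and $T\notin\mathcal D_0$, then
\begin{equation}\label{eq:closure}
X\setminus T\in\mathcal B_i .
\end{equation}
Indeed $T\in\mathcal F$, and adding $T$ to the extra set with complement $X$ gives the extra set of
the same kind with complement $X\setminus T$.

\emph{Sizes.} All members of $\mathcal D_0,\mathcal D_2,\mathcal B_1,\mathcal B_2$ have size at most
\[
\lambda:=\log_2(2L)=\log_2(32kr).
\]
\begin{itemize}
\item Let $X\in\mathcal D_0$; then $X\ne\emptyset$, as $\emptyset\in\mathcal F$. From each of the $2^{|X|-1}$ pairs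
$\{T,X\setminus T\}$ with $T\subseteq X$, at least one set lies in $\mathcal D_0$, because otherwise
$X\in\mathcal F$. So $2^{|X|-1}\le L$.
\item Let $X\in\mathcal D_2$. For $T\subseteq X$ with $T\notin\mathcal D_0$ we have
$X\setminus T\in\mathcal D_2$, because otherwise $X\cup jl=T\cup((X\setminus T)\cup jl)\in\mathcal F$. So
$2^{|X|}\le|\mathcal D_0|+|\mathcal D_2|\le2L$.
\item Let $X\in\mathcal B_i$. For every $T\subseteq X$, $T\in\mathcal D_0$ or, by \eqref{eq:closure},
$X\setminus T\in\mathcal B_i$. So $2^{|X|}\le|\mathcal D_0|+|\mathcal B_i|\le2L$.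
\end{itemize}

\emph{Few defects.} Sum \eqref{eq:deg} over $x\in U$. By \eqref{eq:Bsize} and the size bound,
$\lambda(r+s)\ge u(\delta+s)-\lambda s$. Since $u\ge b-1$,
\begin{equation}\label{eq:few}
s\,(b-1-2\lambda)\le s\,(u-2\lambda)\le\lambda r-u\delta<\lambda r .
\end{equation}

\subsection{Counting the extra sets}

Let $W$ be the union of all sets in $\mathcal D_0\cup\mathcal D_2$; so $|W|\le\lambda s$. Away from $W$ there
are no defects, so there the extra sets behave as in the model case. For $Z\subseteq W$ and $i\in\{1,2\}$ let
$\mathcal B_i^Z=\{X'\subseteq U\setminus W:X'\cup Z\in\mathcal B_i\}$. No $T\subseteq U\setminus W$ lies in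
$\mathcal D_0$: for nonempty $T$ this holds by the choice of $W$, and $\emptyset\in\mathcal F$. So by
\eqref{eq:closure} each $\mathcal B_i^Z$ is a (possibly empty) downset. Let $\nu$ be the number of nonempty
ones; $\nu\ge1$ because $\mathcal B_1\ne\emptyset$. By \eqref{eq:Bsize} their sizes sum to $r+s$. By
\eqref{eq:deg}, an element $x\in U\setminus W$ lies in
at least $\delta+s$ of their members, since its degrees in $\mathcal D_0$ and $\mathcal D_2$ are $0$. So
Lemma~\ref{lem:cover} gives
\begin{equation}\label{eq:count}
r+s\ge\nu+\Omega(\delta+s)\,(u-|W|).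
\end{equation}

\emph{No defects: $s=0$.} Then $W=\emptyset$, and $\nu$ is the number of nonempty $\mathcal B_i$. In case
(B) this is the model case: $\nu=2$ and $r\ge2+\Omega(\delta)(b-1)$. In case (A), $\nu=1$, $u=b$, and
$r\ge1+\Omega(\delta)b\ge2+\Omega(\delta)(b-1)$, because $\Omega(\delta)\ge\Omega(1)=1$. Both contradict
\eqref{eq:contra}.

\emph{Defects: $s\ge1$.} Now the price per element is at least $\Omega(\delta+1)>\Omega(\delta)$. Since
$u-|W|\ge0$ and $u-|W|\ge b-1-\lambda s$, \eqref{eq:count} and \eqref{eq:contra} give
\begin{equation}\label{eq:final}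
\Omega(\delta+1)(b-1-\lambda s)\le\Omega(\delta+s)(u-|W|)\le r+s<2+\Omega(\delta)(b-1)+s .
\end{equation}
As $r=O_\delta(b)$, we have $\lambda=O_\delta(\log b)$, and $s=O_\delta(\log b)$ by \eqref{eq:few}. So
\eqref{eq:final} yields
\[
\bigl(\Omega(\delta+1)-\Omega(\delta)\bigr)(b-1)<2+s+\Omega(\delta+1)\lambda s=O_\delta(\log^2b),
\]
which is false if $b$ is large in terms of $\delta$. This proves the first part of
Theorem~\ref{thm:lower}.

\subsection{The explicit value $b_0(4)=2^{16}$}

Let $\delta=4$ and $b\ge2^{16}$. We have checked that Lemma~\ref{lem:structure} applies, and the case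
$s=0$ made no further use of the size of $b$. Let $s\ge1$. From $r<\frac73b$,
\[
\lambda\le\log_2\bigl(32\cdot\tfrac73\,b(b+1)\bigr)\le\bar\lambda:=7+2\log_2b ,
\]
because $\frac{224}3(1+\frac1b)<2^7$. Moreover $b-1-2\lambda\ge\frac79b$, because
$\frac29b\ge15+4\log_2b$ holds at $b=2^{16}$ (the right side is $79$) and the derivative
$\frac29-\frac4{b\ln2}$ of the difference is positive for $b\ge2^{16}$. So \eqref{eq:few} gives
$s<\lambda\cdot\frac73b\big/\frac79b=3\lambda$.

Next, $\Omega(5)=9/\log_210>2.7$, because $10^3<2^{10}$. As $\Omega(4+s)\ge\Omega(5)$ and $u-|W|\ge0$,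
\eqref{eq:count} gives $r+s\ge2.7(u-|W|)\ge2.7(b-1-\lambda s)$. With \eqref{eq:contra} and $s<3\lambda$,
\[
2.7\,(b-1-3\lambda^2)<\tfrac73(b-1)+2+3\lambda,\qquad\text{hence}\qquad
\tfrac{11}{30}(b-1)<2+3\bar\lambda+8.1\,\bar\lambda^2 .
\]
At $b=2^{16}$ we have $\bar\lambda=39$; the left side of the last inequality exceeds $24000$ and the right
side is less than $12500$. The derivative of left minus right is
$\frac{11}{30}-(3+16.2\,\bar\lambda)\frac2{b\ln2}$. It is positive at $b=2^{16}$, where the subtracted term is
below $0.03$, and this term decreases in $b$. So the inequality fails for all $b\ge2^{16}$, a contradiction.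
This completes the proof of Theorem~\ref{thm:lower}, and with it the disproof of
Conjecture~\ref{conj}. \qed

\section{A sharp threshold and an unbounded gap}\label{sec:further}

For $\delta=2^{w-1}$ the construction with one twin pair meets the lower bound exactly, and the failure
of the conjecture is not special to $w=3$.

\begin{corollary}\label{cor:sharp}
Fix $w\ge1$, let $\delta=2^{w-1}$, and let $b$ be large.
\begin{itemize}
\item[(i)] If $w\mid b-1$, the least $r\ge1$ with $g_{b+1}(2^b+r)\le2^{b-1}+r-\delta$ is exactly
$2+\frac{2^w-1}w(b-1)$.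
\item[(ii)] If $w\ge3$, $w\mid b-2$ and $m=2^b+4+\frac{2^w-1}w(b-2)$, then $b+1=\lceil\log_2m\rceil$ and
$g_{b+1}(m)>g_{b+2}(m)$.
\end{itemize}
\end{corollary}

\begin{proof}
Recall $\Omega(\delta)=\frac{2^w-1}w$.

(i) By \eqref{eq:av} and Theorem~\ref{thm:lower}, $r$ cannot be smaller. Theorem~\ref{thm:construction} with
$p=1$ and $q=(b-1)/w$, which is at least $2$ for large $b$, attains the value.

(ii) Let $r=m-2^b$; for large $b$ we have $0<r\le2^b$, so $\lceil\log_2m\rceil=b+1$.
Theorem~\ref{thm:construction} with $p=2$ and $q=(b-2)/w$, which is at least $4$ for large $b$, gives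
$g_{b+2}(m)\le2^{b-1}+r-\delta$. By \eqref{eq:av} and
Theorem~\ref{thm:lower}, $g_{b+1}(m)\le2^{b-1}+r-\delta$ would need $r\ge2+\Omega(\delta)(b-1)$. But
$2+\Omega(\delta)(b-1)-r=\Omega(\delta)-2>0$, since $\Omega$ is increasing, $\delta\ge4$ and
$\Omega(4)=\frac73$.
\end{proof}

If many twin pairs are allowed, the saving per pair accumulates and can be converted into a
larger $\delta$.

\begin{corollary}\label{cor:gap}
For every $w\ge5$ there are infinitely many $m$ and $n'>n=\lceil\log_2m\rceil$ with
$g_n(m)-g_{n'}(m)\ge2^{w-3}/w$. In particular $g_{\lceil\log_2m\rceil}(m)-\min_{n'}g_{n'}(m)$, where $n'$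
runs over the feasible values, is unbounded.
\end{corollary}

\begin{proof}
Take as many pairs as Theorem~\ref{thm:construction} permits, $q=2p$. Then
$b=(2w+1)p$ and $r=2p+(2^w-1)2p=2^{w+1}p$. Let $m=2^b+r$ and $n'=b+p$, so
$g_{n'}(m)\le2^{b-1}+r-2^{w-1}$. For large $p$ we have $n=\lceil\log_2m\rceil=b+1<n'$.

We show that on $[b+1]$ a noticeably smaller surplus $\delta'$ of avoiders is already too expensive. Let
$\eta=\frac1{4w}$ and $\delta'=\lceil2^{w-1}(1-\eta)\rceil$. Since $\Omega$ is increasing and
$\log_2(1-\eta)\le-\eta$,
\[
\Omega(\delta')\ge\frac{2^w(1-\eta)-1}{w+\log_2(1-\eta)}\ge\frac{2^w(1-\eta-2^{-w})}{w-\eta}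
>\frac{2^w}{w+\frac12}=\frac{2^{w+1}}{2w+1}.
\]
Cross-multiplying, the strict inequality is $(1-\eta-2^{-w})(w+\frac12)>w-\eta$, i.e.
\[
\tfrac12>\eta\bigl(w-\tfrac12\bigr)+2^{-w}\bigl(w+\tfrac12\bigr).
\]
The first term on the right is less than $\eta w=\frac14$. The second decreases in $w$ and is at most
$\frac{5.5}{32}<\frac14$ for $w\ge5$. So the inequality holds.

As $r=\frac{2^{w+1}}{2w+1}\,b$, it follows that $2+\Omega(\delta')(b-1)>r$ for large $p$. By
Theorem~\ref{thm:lower} and \eqref{eq:av}, $g_{b+1}(m)\le2^{b-1}+r-\delta'$ is then impossible, so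
$g_{b+1}(m)\ge2^{b-1}+r-\delta'+1$. The gap is therefore at least
\[
2^{w-1}-\delta'+1>2^{w-1}-2^{w-1}(1-\eta)=2^{w-1}\eta=\frac{2^{w-3}}w .
\]
Every large $p$ gives such an $m$, and $2^{w-3}/w\to\infty$ as $w\to\infty$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Polyhedral Methods Applied to Extremal Combinatorics Problems},
\url{https://depositonce.tu-berlin.de/bitstream/11303/4463/1/raymond_annie.pdf}.
\end{thebibliography}

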